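\title{Paracompactness of free topological groups over locally compact spaces}

\begin{abstract}
We prove that the free topological group $F(X)$ is paracompact whenever $X$ is a topological sum of compact spaces, in particular when $X$ is the product of a compact space with a discrete space. This answers a question of Arhangel'ski\u{\i}, Okunev and Pestov. More generally, for a locally compact space $X$ the following are equivalent: $X$ is paracompact; $F(X)$ is paracompact; $F(X)\times Z$ is paracompact for every paracompact $Z$. The same equivalence holds for the free abelian topological group $A(X)$. The proof combines a paracompactness criterion for spaces built in countably many layers from compact pieces with an explicit family of norms, defined through noncrossing pairings of words, that generates the topology of $F(X)$.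
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper, topological groups included, are Tychonoff. The \emph{free topological group} $F(X)$ over a space $X$ (in the sense of Markov) is the topological group that contains $X$ as a subspace, is generated algebraically by $X$, and has the following universal property: every continuous map from $X$ to a topological group $G$ extends uniquely to a continuous homomorphism $F(X)\to G$. Algebraically, $F(X)$ is the free group over the set $X$. The \emph{free abelian topological group} $A(X)$ is defined in the same way within the class of abelian topological groups; algebraically it is the free abelian group over $X$. A space is \emph{paracompact} if every open cover has a locally finite open refinement.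

Arhangel'ski\u{\i}, Okunev and Pestov \cite{AOP} asked:
\begin{quote}
Is $F(X)$ paracompact if $X=K\times D$ is the product of a compact space $K$ with a discrete space $D$?
\end{quote}

The extreme cases are easy. If $K$ is a point, then $X$ is discrete, the universal property makes the identity map from $F(X)$ to the discrete free group continuous, and $F(X)$ is discrete. If $D$ is countable, then $X$ is an increasing union of compact sets $L_m$, and $F(X)=\bigcup_m (L_m\cup L_m^{-1}\cup\{e\})^m$ is $\sigma$-compact, hence Lindel\"of, hence paracompact. More generally, a group with an open $\sigma$-compact subgroup is a topological sum of Lindel\"of cosets and is paracompact.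

None of this applies to $X=[0,1]\times D$ with $D$ uncountable, because no neighborhood $U$ of $e$ in $F(X)$ is Lindel\"of. Indeed, let $\Phi:F(X)\to\ell^1(D)$ be the continuous homomorphism extending $(t,d)\mapsto t\mathbf 1_d$, where $\mathbf 1_d$ is the $d$-th unit vector. For each $d$ there is $t_d>0$ with $(0,d)^{-1}(t_d,d)\in U$. For some $n$ uncountably many $t_d$ are at least $1/n$, and the corresponding vectors $t_d\mathbf 1_d\in\Phi(U)$ have mutual distances at least $2/n$. So $\Phi(U)$ is not Lindel\"of, and neither is $U$.

There is still a reason to expect a positive answer. Write $K_d=K\times\{d\}$. The group $F(X)$ is the union of the countably many sets $F_k$ of elements of length at most $k$, and the elements of length $k$ are covered by the compact ``boxes'' $K_{d_1}^{\pm1}\cdots K_{d_k}^{\pm1}$. If for each $k$ the boxes could be enlarged to a locally finite family of open sets, one could refine a given cover box by box. They cannot: the identity lies in all the boxes $K_d^{-1}K_d$. Boxes of length $k$ pile up along the shorter elements, and the problem is to control how. The answer is nevertheless positive.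

\begin{theorem}\label{thm:A}
Let $X=\bigoplus_{d\in D}K_d$ be a topological sum of compact spaces, for example $X=K\times D$ with $K$ compact and $D$ discrete. Then $F(X)$ is paracompact. Moreover, $F(X)\times Z$ is paracompact for every paracompact space $Z$.
\end{theorem}

\begin{theorem}\label{thm:B}
For a locally compact space $X$ the following are equivalent:
\begin{enumerate}
\item[(i)] $X$ is paracompact;
\item[(ii)] $F(X)$ is paracompact;
\item[(iii)] $F(X)\times Z$ is paracompact for every paracompact space $Z$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}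
Theorem~\ref{thm:B} also holds with $A(X)$ in place of $F(X)$.
\end{theorem}

A sum of compact spaces is locally compact and paracompact, so Theorem~\ref{thm:A} is contained in Theorem~\ref{thm:B}. We prove it first, because it answers the question and shows the method free of one technical layer.

Section~\ref{sec:two} carries out the argument by hand for words of length two. Section~\ref{sec:criterion} proves a purely topological criterion: a space built in layers from compact pieces is paracompact as soon as it has enough continuous pseudometrics for which the pieces of each layer are separated away from the previous layer. Sections~\ref{sec:norms} and~\ref{sec:schemes} collect what the three theorems share: how a family of norms on an open subgroup is recognized as generating the topology, and the combinatorics of noncrossing pairings of words. Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C} prove the three theorems.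

\section{Conventions and standard facts}\label{sec:prelim}

\paragraph{Covers.} An indexed family of subsets of a space is \emph{locally finite} if every point has a neighborhood that meets only finitely many of its members, and \emph{$\sigma$-locally finite} if it is a countable union of locally finite families. A \emph{refinement} of a cover $\mathcal U$ is a cover each of whose members lies in a member of $\mathcal U$. Closed subspaces of paracompact spaces are paracompact.

\paragraph{Pseudometrics and norms.} A pseudometric satisfies the axioms of a metric except that distinct points may have distance $0$. A pointwise maximum of finitely many pseudometrics is a pseudometric. We write $\delta(y,A)=\inf_{a\in A}\delta(y,a)$ and $\delta(y,\emptyset)=\infty$. A \emph{norm} on a group is a function $N\ge0$ with $N(e)=0$, $N(g^{-1})=N(g)$ and $N(gh)\le N(g)+N(h)$. Since $|N(g)-N(h)|\le N(g^{-1}h)$, a norm on a topological group is continuous if and only if it is continuous at $e$, and then $(g,h)\mapsto N(g^{-1}h)$ is a continuous pseudometric.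

\paragraph{Words.} A \emph{letter} is a symbol $c=x^{\varepsilon}$ with $x\in X$ and $\varepsilon=\pm1$; we put $|c|=x$ and $c^{-1}=x^{-\varepsilon}$. A \emph{word} is a finite sequence of letters $u=c_1\cdots c_n$; it \emph{represents} the product of its letters, and $u^{-1}=c_n^{-1}\cdots c_1^{-1}$. In the free group, a word is \emph{reduced} if it has no two adjacent letters $c,c^{-1}$; every element is represented by exactly one reduced word, and every word is turned into the reduced word of the element it represents by successive deletions of adjacent letters $c,c^{-1}$. In both $F(X)$ and $A(X)$ we denote by $F_k$ the set of elements represented by a word of length at most $k$. Thus $F_0=\{e\}$, and every element of $F_k\setminus F_{k-1}$ is represented by a word of length exactly $k$ (in $F(X)$, by its reduced word).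

\paragraph{Five facts.}
\begin{enumerate}
\item[(S1)] \cite[8.2]{HR} For every neighborhood $U$ of $e$ in a topological group there is a continuous norm $N\le1$ with $\{N<1\}\subset U$.
\item[(S2)] (Michael's theorem, \cite[5.1.11]{Eng}.) A regular space in which every open cover has a $\sigma$-locally finite open refinement is paracompact.
\item[(S3)] Let $\mathcal B$ be a nonempty family of subsets of a group $G$, each containing $e$. Suppose that the intersection of any two members contains a third; that for $U\in\mathcal B$ there are $V,V'\in\mathcal B$ with $VV\subset U$ and $V'^{-1}\subset U$; and that for $U\in\mathcal B$ and $g\in G$ there is $V\in\mathcal B$ with $gVg^{-1}\subset U$. Then $\mathcal B$ is a base of (not necessarily open) neighborhoods of $e$ for a unique, possibly non-Hausdorff, group topology on $G$.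
\item[(S4)] (Tube lemma.) If $C\subset Y$ is compact, $z\in Z$, and $V\subset Y\times Z$ is open and contains $C\times\{z\}$, then $P\times O\subset V$ for some open $P\supset C$ and $O\ni z$. (Cover $C\times\{z\}$ by finitely many open boxes inside $V$ that meet it; take the union of their first factors and the intersection of their second factors.)
\item[(S5)] If $C\ne\emptyset$ is compact and $\psi:C\times T\to\mathbb R$ is continuous, then $t\mapsto\sup_{c\in C}\psi(c,t)$ is continuous. (A supremum of continuous functions is lower semicontinuous. If the supremum at $t_0$ is less than $a$, then $C\times\{t_0\}\subset\{\psi<a\}$, and by (S4) the supremum is at most $a$ near $t_0$.)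
\end{enumerate}

\section{Words of length two}\label{sec:two}

Let $X=\bigoplus_{d\in D}K_d$ with $K_d$ compact and nonempty, and consider the boxes $B_d=\{x^{-1}y:x,y\in K_d\}$, all of which contain $e$. Let $\mathcal U$ be a family of open subsets of $F(X)$ that covers $Y_2=\bigcup_dB_d$. We construct a locally finite family of open subsets of $F(X)$ that covers $Y_2$ and whose members lie in members of $\mathcal U$.

First cover the lowest layer. Choose $U_0\in\mathcal U$ containing $e$ and, by (S1), a continuous norm $N$ with $\{N<1\}\subset U_0$. What remains to be covered lies in the compact sets $C_d=\{f\in B_d:N(f)\ge1\}$, the parts of the boxes that are far from $e$.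

We want to separate the $C_d$ from each other. The norm $N$ need not do this: if $X=K\times D$ and $N$ factors through $F(X)\to F(K)$, it does not distinguish the boxes at all. So we build a new norm from the information that $N$ gives on each $K_d$ separately. Let $\rho_d(x,y)=N(x^{-1}y)$, a continuous pseudometric on $K_d$. Let $E$ be the space of finitely supported families $(\phi_d)_{d\in D}$ with $\phi_d\in C(K_d)$, normed by $\sum_d\|\phi_d\|_\infty$. Send $x\in K_d$ to the function $\rho_d(x,\cdot)$ placed in coordinate $d$. Since $\|\rho_d(x,\cdot)-\rho_d(y,\cdot)\|_\infty=\rho_d(x,y)$ (the triangle inequality gives $\le$, evaluation at $y$ gives $\ge$), this map is continuous, and it extends to a continuous homomorphism $\Phi:F(X)\to E$. For $f=x^{-1}y\in B_d$ the vector $\Phi(f)$ is supported in coordinate $d$ and has norm $\rho_d(x,y)=N(f)$. Hence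
\[
\|\Phi(f)-\Phi(f')\|=N(f)+N(f')\ge2\qquad(f\in C_d,\ f'\in C_{d'},\ d\ne d').
\]
Put $G_d=\{g:\|\Phi(g)-\Phi(f)\|<\frac12\text{ for some }f\in C_d\}$. These sets are open, and the neighborhood $\{g':\|\Phi(g')-\Phi(g)\|<\frac12\}$ of a point $g$ meets at most one of them, since otherwise points of two different $C_d$ would have images at distance less than $2$. Now choose a finite $\mathcal U_d\subset\mathcal U$ covering $C_d$. The family consisting of $U_0$ and all $U\cap G_d$ with $U\in\mathcal U_d$ is as required.

The principle is: \emph{in a norm adapted to the decomposition of $X$, an element that is far from all shorter elements is close only to elements of the same box.} Two difficulties appear for longer words.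

First, $\Phi$ maps to an abelian group and kills all commutators, so norms of the form $\|\Phi(\cdot)\|$ do not generate the topology of $F(X)$. We need noncommutative norms with the same separation property; they are built in Sections~\ref{sec:schemes} and~\ref{sec:A}.

Second, the step has to be iterated. Around $C_d$ we have covered only $G_d\cap P_d$, where $P_d=\bigcup\mathcal U_d$. A longer element of $G_d\setminus P_d$ must be treated as a point of a longer box, and for this it must be far from the shorter elements in some norm $N_d$ that is chosen after $P_d$. There is no reason why one norm should dominate all the $N_d$. But the $G_d$ form a locally finite family, so we may use $N_d$ inside $G_d$ only. Repeating this gives a tree of norms. Passing to a larger norm may push a point away from the layer it was close to, into a higher layer; since the point has finite length, this happens only finitely often. The next section makes this precise.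

\section{A criterion for paracompactness}\label{sec:criterion}

\begin{proposition}\label{prop:P}
Let $Y$ be a regular $T_1$ space, let $\emptyset=F_{-1}\subset F_0\subset F_1\subset\cdots$ be subsets with $Y=\bigcup_kF_k$, and let $\mathcal D\ne\emptyset$ be a set of continuous pseudometrics on $Y$. For $k\ge0$ let $B(w)$, $w\in W_k$, be compact subsets of $F_k$ with $F_k\setminus F_{k-1}\subset\bigcup_{w\in W_k}B(w)$, and let $W_0$ be finite. Assume:
\begin{enumerate}
\item[(P1)] for $\delta\in\mathcal D$, $C\subset Y$ compact, $P\supset C$ open and $r\in(0,1]$ there is $\delta'\in\mathcal D$ with $\delta'\ge\delta$ and $\{y:\delta'(y,C)<r\}\subset P$;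
\item[(P2)] if $k\ge1$, $\delta\in\mathcal D$, $r\in(0,1]$, $f\in F_k$ and $\delta(f,F_{k-1})\ge r$, then only finitely many $w\in W_k$ have a point $f'\in B(w)$ with $\delta(f,f')<r$.
\end{enumerate}
Then $Y\times Z$ is paracompact for every paracompact space $Z$.
\end{proposition}

Condition (P1) asks that $\mathcal D$ be large, while (P2) restricts each of its members; it is the abstract form of the principle of Section~\ref{sec:two}.

\begin{proof}
Regard the sets $W_k$ as disjoint, and put $r_k=8^{-k}$ for $k\ge0$.

\medskip\noindent\textbf{The pieces attached to one pseudometric.} Fix $\delta\in\mathcal D$. For $w\in W_k$ put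
\[
C^\delta_w=\{f\in B(w):\delta(f,F_{k-1})\ge r_{k-1}/2\}\ \ (k\ge1),\qquad C^\delta_w=B(w)\ \ (k=0),
\]
\[
G^\delta_w=\{y\in Y:\delta(y,C^\delta_w)<r_k\}.
\]
The sets $C_w^\delta$ are closed in $B(w)$, hence compact, and the $G^\delta_w$ are open. For $y\in Y$ let
\[
\kappa_\delta(y)=\min\{k\ge0:\delta(y,F_k)<r_k\}
\]
be the first layer to which $y$ is close on that layer's scale. If $y\in F_n$ then $\kappa_\delta(y)\le n$, and if $\delta\le\delta'$ then $\kappa_\delta\le\kappa_{\delta'}$. The scales $r_k$ decrease quickly so that a point close to $F_k$ but not to $F_{k-1}$ is close only to points of $F_k$ that are far from $F_{k-1}$, where (P2) applies.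

\medskip\noindent\emph{Claim 1. Let $k=\kappa_\delta(y)$. There is $f\in F_k$ with $\delta(y,f)<r_k$, and every such $f$ lies in $C^\delta_w$ for some $w\in W_k$. In particular $y\in G^\delta_w$ for some $w\in W_k$.}

Existence of $f$ is the definition of $\kappa_\delta$. If $k=0$, then $f\in F_0\setminus F_{-1}$ lies in some $B(w)=C_w^\delta$. If $k\ge1$, minimality of $k$ gives $\delta(y,F_{k-1})\ge r_{k-1}$, so $\delta(f,F_{k-1})>r_{k-1}-r_k\ge r_{k-1}/2$. Then $f\in F_k\setminus F_{k-1}$ lies in some $B(w)$, and hence in $C_w^\delta$.

\medskip\noindent\emph{Claim 2. For each $k$ the family $(G^\delta_w)_{w\in W_k}$ is locally finite.}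

For $k=0$ the family is finite. Let $k\ge1$, $y\in Y$ and $O=\{y':\delta(y,y')<r_{k-1}/16\}$. If $G_w^\delta$ meets $O$, there is $f\in C^\delta_w$ with $\delta(y,f)<r_k+r_{k-1}/16$. If such pairs $(w,f)$ exist, fix one, $(w^*,f^*)$. Every such pair satisfies $\delta(f^*,f)<2r_k+r_{k-1}/8=\frac38r_{k-1}<r_{k-1}/2$. Since $\delta(f^*,F_{k-1})\ge r_{k-1}/2$, condition (P2) for $f^*$ and $r=r_{k-1}/2$ leaves finitely many $w$.

\medskip
A point of $G^\delta_w$ may, in a larger pseudometric $\delta'$, be close not to $C_w^\delta$ but to a neighboring piece. We therefore enlarge $C_w^\delta$ by its neighbors. For $w,w'\in W_k$ write $w\sim w'$ if $\delta(f,f')<2r_k$ for some $f\in C_w^\delta$ and $f'\in C^\delta_{w'}$, and put $K_w^\delta=\bigcup_{w'\sim w}C^\delta_{w'}$.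

\medskip\noindent\emph{Claim 3. $K_w^\delta$ is compact.}

We show that only finitely many $w'$ satisfy $w\sim w'$. For $k=0$ the set $W_0$ is finite. For $k\ge1$ cover the compact set $C_w^\delta$ by finitely many $\delta$-balls of radius $r_{k-1}/8$ with centers $f_1,\dots,f_m\in C^\delta_w$. If $w\sim w'$, some $f'\in C^\delta_{w'}$ has $\delta(f_i,f')<r_{k-1}/8+2r_k=\frac38r_{k-1}<r_{k-1}/2$ for some $i$. By (P2), each $f_i$ allows finitely many $w'$.

\medskip\noindent\emph{Claim 4. Let $\delta\le\delta'$ in $\mathcal D$, $\kappa_\delta(y)=\kappa_{\delta'}(y)=k$, $w\in W_k$ and $y\in G_w^\delta$. Then $\delta'(y,K^\delta_w)<r_k$.}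

Choose $f'\in F_k$ with $\delta'(y,f')<r_k$. Then $\delta(y,f')<r_k$, so by Claim 1 $f'\in C^\delta_{w'}$ for some $w'\in W_k$. Choose $f\in C^\delta_w$ with $\delta(y,f)<r_k$. Then $\delta(f,f')<2r_k$, so $w\sim w'$ and $f'\in K_w^\delta$.

\medskip\noindent\textbf{Fitting the pieces into the cover.} Let $\mathcal U$ be an open cover of $Y\times Z$. Let $\delta\in\mathcal D$ and $w\in W_k$ with $C_w^\delta\ne\emptyset$. For $z\in Z$, the compact set $K_w^\delta\times\{z\}$ is covered by a finite subfamily of $\mathcal U$. By (S4) its union contains $P\times O$ with $P\supset K_w^\delta$ and $O\ni z$ open, and by (P1) there is $\delta'\ge\delta$ in $\mathcal D$ with $\{y:\delta'(y,K^\delta_w)<r_k\}\subset P$. The sets $O$ so obtained cover $Z$. Since $Z$ is paracompact, there is a locally finite open cover $(O_a)_{a\in A(\delta,w)}$ of $Z$ together with $\delta_a\ge\delta$ in $\mathcal D$ and finite $\mathcal U_a\subset\mathcal U$ such that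
\begin{equation}\label{eq:fit}
\{y:\delta_a(y,K_w^\delta)<r_k\}\times O_a\subset\bigcup\mathcal U_a\qquad(a\in A(\delta,w)).
\end{equation}
Fix these choices for all $(\delta,w)$, with disjoint index sets $A(\delta,w)$.

\medskip\noindent\textbf{The tree.} \emph{Nodes} are finite sequences $\nu=((w_0,a_0),\dots,(w_{j-1},a_{j-1}))$, defined recursively together with $\delta_\nu\in\mathcal D$ and open sets $H_\nu\subset Y\times Z$. The empty sequence is a node, with an arbitrary $\delta_\emptyset\in\mathcal D$ and $H_\emptyset=Y\times Z$. If $\nu$ is a node, $w\in W_k$ for some $k$, $C_w^{\delta_\nu}\ne\emptyset$ and $a\in A(\delta_\nu,w)$, then the extension $\nu'$ of $\nu$ by $(w,a)$ is a node, a \emph{child} of $\nu$, with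
\[
\delta_{\nu'}=\delta_a\ge\delta_\nu,\qquad H_{\nu'}=H_\nu\cap(G_w^{\delta_\nu}\times O_a),
\]
\[
Q_{\nu'}=H_{\nu'}\cap\bigl(\{y:\delta_{\nu'}(y,K_w^{\delta_\nu})<r_k\}\times O_a\bigr).
\]
Here $H_{\nu'}$ is the region in which $\delta_{\nu'}$ will be used, and $Q_{\nu'}$ is the open part of it that is finished: by \eqref{eq:fit}, $Q_{\nu'}\subset\bigcup\mathcal U_a$. The \emph{shape} of $\nu$ is $(k_0,\dots,k_{j-1})$, where $w_i\in W_{k_i}$. There are countably many shapes.

\medskip\noindent\emph{Claim 5. For each shape, the family of the $H_\nu$ with $\nu$ of that shape is locally finite.}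

We use induction on the length $j$; for $j=0$ there is one node. Let $j\ge1$ and $(y,z)\in Y\times Z$. Some neighborhood of $(y,z)$ meets $H_\nu$ for only finitely many $\nu$ of shape $(k_0,\dots,k_{j-2})$, and since $H_{\nu'}\subset H_\nu$ for a child $\nu'$ of $\nu$, only children of these matter. Fix one such $\nu$. By Claim 2, a neighborhood of $y$ meets $G_w^{\delta_\nu}$ for only finitely many $w\in W_{k_{j-1}}$, and for each of these $w$ (with $C_w^{\delta_\nu}\ne\emptyset$) a neighborhood of $z$ meets only finitely many $O_a$, $a\in A(\delta_\nu,w)$. Intersecting finitely many neighborhoods proves the claim.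

\medskip
Since $Q_{\nu'}\subset H_{\nu'}$ and each $\mathcal U_a$ is finite, the sets $Q_{\nu'}\cap U$, where $\nu'$ is a nonempty node with last entry $(w,a)$ and $U\in\mathcal U_a$, form a $\sigma$-locally finite family of open sets, each inside a member of $\mathcal U$, with union $\bigcup_{\nu'}Q_{\nu'}$.

\medskip\noindent\emph{Claim 6. The sets $Q_{\nu'}$ cover $Y\times Z$.}

Let $(y,z)\in Y\times Z$ with $y\in F_n$, and put $\nu_0=\emptyset$. Given a node $\nu_j$ with $(y,z)\in H_{\nu_j}$, put $k_j=\kappa_{\delta_{\nu_j}}(y)\le n$. By Claim 1 choose $w_j\in W_{k_j}$ with $y\in G_{w_j}^{\delta_{\nu_j}}$; then $C_{w_j}^{\delta_{\nu_j}}\ne\emptyset$. Choose $a_j\in A(\delta_{\nu_j},w_j)$ with $z\in O_{a_j}$, and let $\nu_{j+1}$ be the extension of $\nu_j$ by $(w_j,a_j)$. Then $(y,z)\in H_{\nu_{j+1}}$, and $k_{j+1}\ge k_j$ because $\delta_{\nu_{j+1}}\ge\delta_{\nu_j}$. A nondecreasing sequence bounded by $n$ has $k_{j+1}=k_j$ for some $j$. Claim 4, applied to $\delta_{\nu_j}\le\delta_{\nu_{j+1}}$ and $w_j$, gives $(y,z)\in Q_{\nu_{j+1}}$.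

\medskip
So $\mathcal U$ has a $\sigma$-locally finite open refinement. The space $Y\times Z$ is regular, and (S2) finishes the proof.
\end{proof}

\section{Families of norms on the color kernel}\label{sec:norms}

From now on $X=\bigoplus_{d\in D}X_d$ is a topological sum of nonempty spaces; the elements of $D$ are called \emph{colors}. In this section $G$ is $F(X)$ or $A(X)$, written multiplicatively. Let $\chi$ be the homomorphism from $G$ to the free (respectively free abelian) group over the set $D$, with the discrete topology, that sends $X_d$ to $d$. The map $X\to D$ is continuous, so $\chi$ is continuous, and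
\[
H=\ker\chi
\]
is an open, hence also closed, normal subgroup. All questions about neighborhoods of $e$ take place in $H$. For a norm $N$ on $H$ put $U_N=\{h\in H:N(h)<1\}$ and
\[
\delta_N(g,g')=\min\{1,N(g^{-1}g')\}\ \text{ if }g^{-1}g'\in H,\qquad\delta_N(g,g')=1\ \text{ otherwise}.
\]
This is a pseudometric on $G$: in $\delta_N(g,g'')\le\delta_N(g,g')+\delta_N(g',g'')$ either the right side is at least $1$, or all three points lie in one coset of $H$ and subadditivity of $N$ applies. For $r\le1$, the inequality $\delta_N(g,g')<r$ means that $g^{-1}g'\in H$ and $N(g^{-1}g')<r$.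

The norms below are defined by combinatorial formulas, and their continuity is not visible from the formulas. The universal property supplies it.

\begin{lemma}\label{lem:norms}
Let $\mathcal N$ be a family of norms on $H$ such that:
\begin{enumerate}
\item[(N1)] for $N_1,N_2\in\mathcal N$ and $c\ge1$ there is $N\in\mathcal N$ with $N\ge c\max(N_1,N_2)$;
\item[(N2)] for $N\in\mathcal N$ and $g\in G$ there is $N'\in\mathcal N$ with $N(ghg^{-1})\le N'(h)$ for all $h\in H$;
\item[(N3)] for $N\in\mathcal N$ and $d\in D$ there is a continuous pseudometric $\rho$ on $X_d$ with $N(x^{-1}y)\le\rho(x,y)$ for all $x,y\in X_d$;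
\item[(N4)] for every continuous norm $N_0\le1$ on $G$ there is $N\in\mathcal N$ with $N\ge N_0$ on $H$.
\end{enumerate}
Then every $N\in\mathcal N$ is continuous on $H$, the sets $U_N$ form a base of open neighborhoods of $e$ in $G$, and $\mathcal D=\{\delta_N:N\in\mathcal N\}$ is a nonempty family of continuous pseudometrics on $G$ satisfying \textup{(P1)}.
\end{lemma}

\begin{proof}
The family $\mathcal N$ is nonempty by (N4) with $N_0=0$.

\emph{Continuity.} The sets $U_N$ satisfy the hypotheses of (S3): if $N\ge\max(N_1,N_2)$ then $U_N\subset U_{N_1}\cap U_{N_2}$; if $N'\ge2N$ then $U_{N'}U_{N'}\subset U_N$; $U_N^{-1}=U_N$; and $gU_{N'}g^{-1}\subset U_N$ for $N'$ as in (N2). Let $\tau$ be the resulting group topology on $G$ and $\mathcal T$ the original one. The topology $\mathcal T\vee\tau$ generated by both is a group topology; it is Hausdorff because it is finer than $\mathcal T$, and hence Tychonoff, so the universal property applies to it. (This is the only reason for not working with $\tau$ alone.) The inclusion $X\to(G,\tau)$ is continuous at $x\in X_d$: the sets $xU_N$ form a base at $x$, and with $\rho$ from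 (N3), $xU_N$ contains the neighborhood $\{y\in X_d:\rho(x,y)<1\}$ of $x$ in $X$. So the inclusion $X\to(G,\mathcal T\vee\tau)$ is continuous. The homomorphism extending it is the identity, which is therefore continuous from $\mathcal T$ to $\mathcal T\vee\tau$. Hence every $U_N$ is a $\mathcal T$-neighborhood of $e$. For $0<\epsilon\le1$ and $N'\ge N/\epsilon$ we have $U_{N'}\subset\{N<\epsilon\}$, so $N$ is continuous at $e$, hence on $H$. As $H$ is open and closed, $U_N$ is open and $\delta_N$ is continuous.

\emph{Base.} For a neighborhood $U$ of $e$ take $N_0$ from (S1) and $N$ from (N4); then $U_N\subset\{N_0<1\}\subset U$.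

\emph{Condition} (P1). Let $N$, $C$, $P$, $r$ be given. For $c\in C$ choose $N_c\in\mathcal N$ with $cU_{N_c}\subset P$ and $N_c'\in\mathcal N$ with $N_c'\ge2N_c$. By compactness, $C\subset\bigcup_{i\le m}c_iU_{N'_{c_i}}$ for some $c_1,\dots,c_m\in C$. By (N1) choose $N'\ge\max(N,N'_{c_1},\dots,N'_{c_m})$ in $\mathcal N$; then $\delta_{N'}\ge\delta_N$. If $\delta_{N'}(y,C)<r\le1$, there is $c\in C$ with $c^{-1}y\in H$ and $N'(c^{-1}y)<1$. Pick $i$ with $c\in c_iU_{N'_{c_i}}$. Then $c_i^{-1}y\in H$ and
\[
N_{c_i}(c_i^{-1}y)\le N_{c_i}(c_i^{-1}c)+N_{c_i}(c^{-1}y)<\tfrac12+\tfrac12,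
\]
so $y\in c_iU_{N_{c_i}}\subset P$.
\end{proof}

In each of the three theorems it remains to find a family $\mathcal N$ with (N1)--(N4), and compact boxes covering the layers $F_k\setminus F_{k-1}$ for which (P2) holds.

\section{Schemes}\label{sec:schemes}

In this section and the next two, $G=F(X)$. To see which norms satisfy (N4), consider how a given norm $N_0$ can be bounded on an element of $H$. Take $x,y\in X_d$ and $z,z'\in X_{d'}$. Then
\[
z\,x\,y^{-1}z'^{-1}=z(xy^{-1})z^{-1}\cdot zz'^{-1},\qquad N_0(zxy^{-1}z'^{-1})\le N_0(zxy^{-1}z^{-1})+N_0(zz'^{-1}).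
\]
We have paired $x$ with $y^{-1}$ and $z$ with $z'^{-1}$. Each pair contributes a distance between its two points, but the distance used for the inner pair depends on the letter that encloses it. Schemes record the pairing, and paths record what encloses a pair.

\paragraph{Definitions.} Let $S=D\times\{\pm1\}$ with $(d,\varepsilon)^{-1}=(d,-\varepsilon)$. The \emph{type} of a letter $c=x^\varepsilon$ with $x\in X_d$ is $t(c)=(d,\varepsilon)$, and $d$ is its color. A \emph{scheme} on a word $u=c_1\cdots c_n$ is a partition $\theta$ of $\{1,\dots,n\}$ into two-element sets, called \emph{pairs}, such that $t(c_j)=t(c_i)^{-1}$ for every pair $\{i,j\}$, and $\theta$ is \emph{noncrossing}: there are no pairs $\{i<j\}$, $\{i'<j'\}$ with $i<i'<j<j'$. Say that a position $p$ is \emph{inside} the pair $\{i<j\}$ if $i<p<j$. Noncrossing means that the two ends of any other pair are both inside or both not inside $\{i<j\}$.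

For a pair $v=\{i<j\}$, its \emph{left letter} is $c_i$, its \emph{label} is $s(v)=t(c_i)$, its color $d(v)$ is the color of $c_i$ and $c_j$, and its \emph{points} are $|c_i|,|c_j|\in X_{d(v)}$. It is a \emph{mirror pair} if $c_j=c_i^{-1}$, that is, if its points coincide. An \emph{ancestor} of $v$ is a pair that has $i$ and $j$ inside; by noncrossing it is enough that $i$ is inside. The ancestors of $v$ all have $i$ inside, so they are nested; the \emph{ancestor list} $v_1,\dots,v_q$ enumerates them from the outermost to the innermost, that is, by increasing left end.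

\paragraph{Four operations.} The following are read off from the definitions.
\begin{enumerate}
\item[(O1)] \emph{Concatenation.} Schemes on $u_1$ and $u_2$ together form a scheme on $u_1u_2$ with the same ancestor lists.
\item[(O2)] \emph{Inversion.} A scheme on $u=c_1\cdots c_n$ gives a scheme on $u^{-1}$ by $p\mapsto n+1-p$. Ancestors and points are preserved, and so are labels: the left letter of the image of $\{i<j\}$ is $c_j^{-1}$, of type $t(c_j)^{-1}=t(c_i)$.
\item[(O3)] \emph{Conjugation.} For a word $u_0=c_1'\cdots c_q'$ and a scheme $\theta$ on $u$, pairing each $c_i'$ with its inverse in $u_0^{-1}$ extends $\theta$ to a scheme on $u_0uu_0^{-1}$. The new pairs are mirror pairs with left letters $c_1',\dots,c_q'$, and they are put, in this order, in front of the ancestor list of each pair of $\theta$.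
\item[(O4)] \emph{Insertion and removal.} If $c_{j+1}=c_j^{-1}$ and $u'$ is $u$ without $c_j,c_{j+1}$, then adding the mirror pair $\{j,j+1\}$ to a scheme on $u'$ gives a scheme on $u$, and removing it from a scheme on $u$ that contains it gives a scheme on $u'$. This pair is an ancestor of nothing, so no other ancestor list changes.
\end{enumerate}

\begin{lemma}[Factorization]\label{lem:factor}
Let $\theta$ be a scheme on $u=c_1\cdots c_n$. For a pair $v$ let $g_v\in F(X)$ be the product of the left letters of the ancestors of $v$, in the order of the ancestor list. Then the element represented by $u$ is the product, in a suitable order, of the elements $g_vc_ic_jg_v^{-1}$, $v=\{i<j\}\in\theta$. A word has a scheme if and only if it represents an element of $H$.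
\end{lemma}

\begin{proof}
We use induction on $n$; the empty word is the empty product. Let position $1$ be paired with $m$. If $m<n$, then by noncrossing $\{1,\dots,m\}$ is a union of pairs, $\theta$ is a concatenation of two schemes on shorter words, and we multiply their factorizations. If $m=n$, write $u=c_1u'c_n=c_1u'c_1^{-1}\cdot c_1c_n$. The last factor is the term of the pair $\{1,n\}$, which has no ancestors. By induction $u'$ is a product of terms $g'_vc_ic_jg_v'^{-1}$, where $g'_v$ is computed in $u'$; conjugation by $c_1$ replaces $g_v'$ by $c_1g_v'=g_v$.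

Since $\chi(c_ic_j)=e$ for each pair, a word with a scheme represents an element of $H$. Conversely, let a nonempty word $u$ represent an element of $H$. Replacing each letter $x^\varepsilon$, $x\in X_d$, by $d^{\varepsilon}$ gives a nonempty word over $D$ that represents $e$ and so is not reduced. Thus two adjacent letters of $u$ have inverse types. The word without them again represents an element of $H$ and has a scheme by induction; adding the two adjacent positions as a pair keeps it noncrossing.
\end{proof}

The next lemma describes what happens to a scheme when two letters cancel that are not paired with each other; see Figure~\ref{fig:merge}.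

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (-0.4,0)--(5.0,0);
\foreach \x/\n in {0/i,2/j,2.7/{j{+}1},4.6/l} {\fill (\x,0) circle (1.5pt); \node[below] at (\x,0) {$\n$};}
\draw[thick] (0,0) arc (180:0:1 and 0.7);
\draw[thick] (2.7,0) arc (180:0:0.95 and 0.7);
\draw[thick,dashed] (0,0) arc (180:0:2.3 and 1.5);
\node at (1,0.4) {$v$}; \node at (3.65,0.4) {$v'$}; \node at (2.3,1.2) {$v''$};
\begin{scope}[xshift=6.4cm]
\draw[gray] (-0.4,0)--(5.0,0);
\foreach \x/\n in {0/l,1.9/i,3.9/j,4.6/{j{+}1}} {\fill (\x,0) circle (1.5pt); \node[below] at (\x,0) {$\n$};}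
\draw[thick] (0,0) arc (180:0:2.3 and 1.5);
\draw[thick] (1.9,0) arc (180:0:1 and 0.7);
\draw[thick,dashed] (0,0) arc (180:0:0.95 and 0.7);
\node at (2.9,0.4) {$v$}; \node at (2.3,1.2) {$v'$}; \node at (0.95,0.4) {$v''$};
\end{scope}
\end{tikzpicture}
\caption{Positions of a word are points on a line and pairs of a scheme are arcs. When the mutually inverse letters at positions $j$ and $j+1$ are deleted, the pairs $v=\{i,j\}$ and $v'=\{j+1,l\}$ (solid) are replaced by $v''=\{i,l\}$ (dashed). Left: $v$ and $v'$ lie side by side. Right: they are nested, and pairs under $v$ lose two ancestors. The third possible configuration is the mirror image of the second.}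
\label{fig:merge}
\end{figure}

\begin{lemma}[Merging]\label{lem:merge}
Let $u=c_1\cdots c_n$ with $c_{j+1}=c_j^{-1}$, and let $u'$ be $u$ without $c_j,c_{j+1}$, the remaining positions keeping their numbers. Let $\theta$ be a scheme on $u$ with $\{j,j+1\}\notin\theta$, let $v=\{i,j\}$ and $v'=\{j+1,l\}$ be the pairs containing $j$ and $j+1$, and let $\theta'$ arise from $\theta$ by replacing $v,v'$ by $v''=\{i,l\}$. Then $\theta'$ is a scheme on $u'$, the pairs $v,v',v''$ have the same color, and:
\begin{enumerate}
\item[(M1)] the ancestor list of $v''$ in $\theta'$ is a subsequence of the ancestor list of $v$ in $\theta$ and of that of $v'$;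
\item[(M2)] for every other pair $\xi$ of $\theta'$, the ancestor list of $\xi$ in $\theta'$ arises from that in $\theta$ in one of three ways: it is unchanged; or one entry, $v$ or $v'$, is replaced by $v''$, which has the same label as that entry; or the two entries $v$ and $v'$ are deleted.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $t(c_l)=t(c_{j+1})^{-1}=t(c_j)=t(c_i)^{-1}$, so $v''$ has the right types, and all four letters have one color. Call the pairs of $\theta$ other than $v,v'$ \emph{old}. Let $\zeta$ be old. Its ends differ from $j$ and $j+1$, so $j$ is inside $\zeta$ if and only if $j+1$ is. By noncrossing with $v$ and $v'$: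
\begin{equation}\label{eq:four}
\text{either all of $i,j,j+1,l$ are inside $\zeta$, or none is.}
\end{equation}
Hence $v''$ crosses no old pair, and $\theta'$ is a scheme. Also by \eqref{eq:four}, an ancestor of $v''$ is an ancestor of both $v$ and $v'$, which gives (M1).

For (M2) let $\xi$ be old with left end $a$. Its old ancestors are the same in $\theta$ and $\theta'$. By \eqref{eq:four}, those containing all four positions precede any of $v,v',v''$ in an ancestor list of $\xi$, and the others follow. So we only have to decide which of $v,v',v''$ have $a$ inside. The orders $i<l<j$, $j+1<i<l$ and $l<j<j+1<i$ make $v$ and $v'$ cross, which leaves three cases.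

(1) $i<j<j+1<l$. Then $a$ is inside $v''$ if and only if it is inside $v$ or inside $v'$, and it cannot be inside both. The labels are $s(v)=s(v'')=t(c_i)$ and $s(v')=t(c_{j+1})=t(c_j)^{-1}=t(c_i)$. So the list is unchanged or has one entry replaced.

(2) $l<i<j<j+1$. If $l<a<i$, then $a$ is inside $v'$ and $v''$ but not $v$, and $s(v')=s(v'')=t(c_l)$. If $i<a<j$, then $a$ is inside $v$ and $v'$ but not $v''$. Otherwise $a<l$ or $a>j+1$, and $a$ is inside none of them.

(3) $j<j+1<l<i$. If $l<a<i$, then $a$ is inside $v$ and $v''$ but not $v'$, and $s(v'')=t(c_l)=t(c_j)=s(v)$. If $j+1<a<l$, then $a$ is inside $v$ and $v'$ but not $v''$. Otherwise $a<j$ or $a>i$, and $a$ is inside none of them.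
\end{proof}

The distance between $f$ and $f'$ will be measured by schemes on a word for $f^{-1}f'$. The last lemma of this section says that such a scheme either matches $f$ with $f'$ letter by letter, or shows how to shorten $f$.

\begin{lemma}[Comparison]\label{lem:compare}
Let $k\ge1$, $0\le l\le k$, and let $\theta$ be a scheme on $u=a_k^{-1}\cdots a_1^{-1}b_1\cdots b_l$. Then one of the following holds.
\begin{enumerate}
\item[(a)] $l=k$, and $a_i^{-1}$ is paired with $b_i$ for all $i$; in particular $t(b_i)=t(a_i)$.
\item[(b)] For some $1\le i<k$ the letters $a_{i+1}^{-1},a_i^{-1}$ form a pair $v$, and the left letters of the ancestors $v_1,\dots,v_q$ of $v$ are $a_k^{-1},\dots,a_{i+2}^{-1}$, in this order.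
\end{enumerate}
In case \textup{(b)} let $f=a_1\cdots a_k$ and $f''=a_1\cdots a_{i-1}a_{i+2}\cdots a_k\in F_{k-1}$. Then $f^{-1}f''$ is represented by
\[
u^*=a_k^{-1}\cdots a_{i+2}^{-1}\;a_{i+1}^{-1}a_i^{-1}\;a_{i+2}\cdots a_k,
\]
and $u^*$ has a scheme $\theta^*$ consisting of the pair $v^*$ on $a_{i+1}^{-1},a_i^{-1}$ and of mirror pairs with left letters $a_k^{-1},\dots,a_{i+2}^{-1}$, which in this order form the ancestor list of $v^*$.
\end{lemma}

\begin{proof}
Positions inside a pair are paired among themselves, so every pair either has adjacent ends or has inside it a pair with adjacent ends.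

Suppose some pair has both ends among the first $k$ positions. Then some pair with adjacent ends does; let $v$ be the leftmost one, on $a_{i+1}^{-1},a_i^{-1}$. No pair lies entirely to the left of $v$, for it would yield a pair with adjacent ends further left. So each of $a_k^{-1},\dots,a_{i+2}^{-1}$ is paired with a letter to the right of $v$ and is the left letter of an ancestor of $v$. The left end of any ancestor lies to the left of $v$, so there are no others, and (b) holds. In $f^{-1}f''$ the factors $a_{i-1}^{-1}\cdots a_1^{-1}$ and $a_1\cdots a_{i-1}$ cancel, which gives $u^*$, and $\theta^*$ is obtained by (O3) from the one-pair scheme on $a_{i+1}^{-1}a_i^{-1}$.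

Otherwise each of the $k$ letters $a_i^{-1}$ is paired with a letter $b_j$, so $l=k$ and all $b_j$ are used. If $i<i'$, then $a_i^{-1}$ lies inside the pair of $a_{i'}^{-1}$, so its partner lies to the left of the partner of $a_{i'}^{-1}$. The matching $i\mapsto j$ is thus increasing, hence the identity, and $t(b_i)=t(a_i^{-1})^{-1}=t(a_i)$.
\end{proof}

\section{Sums of compact spaces}\label{sec:A}

Let $X_d=K_d$ be compact (empty summands may be omitted). Let $W$ be the set of finite sequences over $S$, written as words and multiplied by concatenation, with empty word $\emptyset$. The type of a word $c_1\cdots c_n$ over $X$ is $t(c_1)\cdots t(c_n)\in W$. For $w\in W$ let $B(w)\subset F(X)$ be the set of elements represented by words of type $w$. It is the continuous image of a finite product of spaces $K_d$, hence compact and nonempty. The \emph{path} of a pair $v$ with ancestor list $v_1,\dots,v_q$ is $\pi(v)=s(v_1)\cdots s(v_q)\in W$. The element $g_v$ of Lemma~\ref{lem:factor} lies in $B(\pi(v))$: the path tells in which compact box the conjugating element ranges.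

A \emph{weight system} $\rho=(\rho_{\pi,d})_{\pi\in W,\,d\in D}$ consists of continuous pseudometrics $\rho_{\pi,d}$ on $K_d$. It is \emph{monotone} if $\rho_{\pi',d}\le\rho_{\pi,d}$ whenever $\pi'$ is a (not necessarily contiguous) subsequence of $\pi$. Let $\mathcal M$ be the set of monotone systems. It is closed under finite maxima, positive multiples, and the shifts $\rho^\eta_{\pi,d}=\rho_{\eta\pi,d}$, $\eta\in W$ (if $\pi'$ is a subsequence of $\pi$ then $\eta\pi'$ is one of $\eta\pi$). Every weight system $\rho^0$ lies below a monotone one, namely $\rho_{\pi,d}=\max\{\rho^0_{\pi',d}:\pi'\text{ a subsequence of }\pi\}$, a finite maximum. The \emph{cost} of a scheme $\theta$ on $u=c_1\cdots c_n$ is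
\begin{equation}\label{eq:cost}
\Gamma_\rho(u,\theta)=\sum_{v=\{i<j\}\in\theta}\rho_{\pi(v),d(v)}(|c_i|,|c_j|),
\end{equation}
so that mirror pairs cost $0$, and for $h\in H$ we put
\begin{equation}\label{eq:norm}
N_\rho(h)=\inf\{\Gamma_\rho(u,\theta):u\text{ a word representing }h,\ \theta\text{ a scheme on }u\},
\end{equation}
which is finite by Lemma~\ref{lem:factor}.

\begin{lemma}\label{lem:normsA}
The functions $N_\rho$, $\rho\in\mathcal M$, are norms on $H$ satisfying \textup{(N1)--(N4)}.
\end{lemma}

\begin{proof}
The empty word gives $N_\rho(e)=0$. Costs add under (O1) and are unchanged under (O2), so $N_\rho$ is subadditive and symmetric.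

(N1) If $\rho=c\max(\rho_1,\rho_2)$, then $\Gamma_\rho\ge c\,\Gamma_{\rho_i}$ term by term, so $N_\rho\ge cN_{\rho_i}$.

(N2) Let $g$ be represented by a word $u_0$ of type $\eta$, and let $\theta$ be a scheme on a word $u$ representing $h$. In the scheme of (O3) on $u_0uu_0^{-1}$ the new pairs cost $0$ and a pair of $\theta$ with path $\pi$ gets path $\eta\pi$. The cost is $\Gamma_{\rho^\eta}(u,\theta)$, so $N_\rho(ghg^{-1})\le N_{\rho^\eta}(h)$.

(N3) The one-pair scheme on $x^{-1}y$ gives $N_\rho(x^{-1}y)\le\rho_{\emptyset,d}(x,y)$.

(N4) Let $N_0$ be a continuous norm on $F(X)$, and put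
\[
\rho^0_{\pi,d}(x,y)=\sup\{N_0(gx^\varepsilon y^{-\varepsilon}g^{-1}):g\in B(\pi),\ \varepsilon=\pm1\}\qquad(x,y\in K_d).
\]
This vanishes for $x=y$; it is symmetric because $(gx^\varepsilon y^{-\varepsilon}g^{-1})^{-1}=gy^\varepsilon x^{-\varepsilon}g^{-1}$; and the triangle inequality follows from $x^\varepsilon z^{-\varepsilon}=x^\varepsilon y^{-\varepsilon}\cdot y^\varepsilon z^{-\varepsilon}$. It is continuous by (S5), because $B(\pi)$ is compact. Take $\rho\ge\rho^0$ in $\mathcal M$. If $\theta$ is a scheme on a word $u$ representing $h$, each pair $v=\{i<j\}$ has $c_ic_j=x^\varepsilon y^{-\varepsilon}$ with $x,y\in K_{d(v)}$, and Lemma~\ref{lem:factor} gives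
\[
N_0(h)\le\sum_vN_0(g_vc_ic_jg_v^{-1})\le\sum_v\rho^0_{\pi(v),d(v)}(|c_i|,|c_j|)\le\Gamma_\rho(u,\theta).\qedhere
\]
\end{proof}

Monotonicity has not been used yet. It is needed for (P2): to apply Lemma~\ref{lem:compare} we need a cheap scheme on one particular word, whereas \eqref{eq:norm} only provides one on some word.

\begin{lemma}\label{lem:indepA}
Let $\rho\in\mathcal M$ and $h\in H$. Then $N_\rho(h)=\min_\theta\Gamma_\rho(u,\theta)$ for every word $u$ representing $h$.
\end{lemma}

\begin{proof}
Put $\mu(u)=\min_\theta\Gamma_\rho(u,\theta)$. It suffices to show $\mu(u)=\mu(u')$ when $u'$ arises from $u$ by deleting $c_j$ and $c_{j+1}=c_j^{-1}$, for then $\mu(u)$ equals its value at the reduced word of $h$ for every $u$. Insertion of a mirror pair (O4) gives $\mu(u)\le\mu(u')$. Conversely, let $\theta$ be a scheme on $u$. If $\{j,j+1\}\in\theta$, remove it by (O4). Otherwise merge as in Lemma~\ref{lem:merge}, and let $\pi'$ denote paths in $\theta'$, $x=|c_j|=|c_{j+1}|$, and $d$ the common color. By (M1), $\pi'(v'')$ is a subsequence of $\pi(v)$ and of $\pi(v')$, so the triangle inequality and monotonicity give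
\[
\rho_{\pi'(v''),d}(|c_i|,|c_l|)\le\rho_{\pi(v),d}(|c_i|,x)+\rho_{\pi(v'),d}(x,|c_l|).
\]
By (M2), $\pi'(\xi)$ is a subsequence of $\pi(\xi)$ for every other pair $\xi$, so its cost does not increase. Hence $\mu(u')\le\mu(u)$.
\end{proof}

\begin{remark}
Without monotonicity the lemma fails. For $x,y\in K_d$ and $s=(d,1)$, the nested scheme on $xy^{-1}xx^{-1}$ costs $\rho_{s,d}(x,y)$, while the only scheme on $xy^{-1}$ costs $\rho_{\emptyset,d}(x,y)$, which may be larger.
\end{remark}

Write $\delta_\rho=\delta_{N_\rho}$. The next lemma is the principle of Section~\ref{sec:two} for words of any length.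

\begin{lemma}[Rigidity]\label{lem:rigidA}
Let $\rho\in\mathcal M$, $k\ge1$, $r\in(0,1]$, $f\in F_k$ and $\delta_\rho(f,F_{k-1})\ge r$. Then the reduced word of $f$ has length $k$, say $a_1\cdots a_k$. If $f'$ is represented by $b_1\cdots b_l$ with $l\le k$ and $\delta_\rho(f,f')<r$, then $l=k$ and $t(b_i)=t(a_i)$ for all $i$.
\end{lemma}

\begin{proof}
Since $r>0$, $f\notin F_{k-1}$. Since $r\le1$, $f^{-1}f'\in H$ and $N_\rho(f^{-1}f')<r$. By Lemma~\ref{lem:indepA} the word $u=a_k^{-1}\cdots a_1^{-1}b_1\cdots b_l$ has a scheme $\theta$ of cost less than $r$. In case (b) of Lemma~\ref{lem:compare}, the pairs $v^*$ and $v$ have the same points and the same path $t(a_k^{-1})\cdots t(a_{i+2}^{-1})$, and the other pairs of $\theta^*$ cost $0$. Thus $f^{-1}f''\in H$ and $N_\rho(f^{-1}f'')\le\Gamma_\rho(u^*,\theta^*)\le\Gamma_\rho(u,\theta)<r$ with $f''\in F_{k-1}$, a contradiction. So case (a) holds.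
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Proposition~\ref{prop:P} to $Y=F(X)$, the sets $F_k$, $\mathcal D=\{\delta_\rho:\rho\in\mathcal M\}$, the set $W_k$ of $w\in W$ of length $k$, and the compact sets $B(w)\subset F_k$. An element of $F_k\setminus F_{k-1}$ lies in $B(w)$ for the type $w\in W_k$ of its reduced word, and $W_0=\{\emptyset\}$. Lemmas~\ref{lem:normsA} and~\ref{lem:norms} give continuity of the $\delta_\rho$ and (P1). By Lemma~\ref{lem:rigidA} the only $w$ that can occur in (P2) is the type of the reduced word of $f$. Hence $F(X)\times Z$ is paracompact for every paracompact $Z$; for $Z$ a point, $F(X)$ is paracompact.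
\end{proof}

Compactness of the $K_d$ entered only through the boxes $B(w)$, in two places: as the compact pieces of Proposition~\ref{prop:P}, and in the continuity of $\rho^0$.

\section{Locally compact spaces}\label{sec:B}

\subsection{The easy implications and a height function}

\begin{lemma}\label{lem:closed}
For every space $X$, the subspace $X$ is closed in $F(X)$ and in $A(X)$.
\end{lemma}

\begin{proof}
The embedding of $X$ into its \v{C}ech--Stone compactification $\beta X$ extends to a continuous homomorphism $F(X)\to F(\beta X)$. It sends the reduced word of an element to the same word read over $\beta X$, which is again reduced. Hence the preimage of $\beta X$ is $X$. The compact set $\beta X$ is closed in the Hausdorff space $F(\beta X)$, so $X$ is closed. For $A(X)\to A(\beta X)$ replace reduced words by formal sums $\sum n_xx$.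
\end{proof}

In Theorems~\ref{thm:B} and~\ref{thm:C}, (iii)$\Rightarrow$(ii) is the case of a one-point $Z$, and (ii)$\Rightarrow$(i) follows from Lemma~\ref{lem:closed}; neither uses local compactness. It remains to prove (i)$\Rightarrow$(iii). So let $X$ be locally compact and paracompact. Then $X=\bigoplus_{d\in D}X_d$ with nonempty $\sigma$-compact locally compact summands \cite[5.1.27]{Eng}.

\begin{lemma}\label{lem:height}
There is a continuous $\varphi:X\to[0,\infty)$ such that $X_d\cap\varphi^{-1}[0,m]$ is compact for all $d\in D$ and $m\ge0$.
\end{lemma}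

\begin{proof}
Fix $d$ and write $X_d=\bigcup_{m\ge0}M_m$ with $M_m$ compact. Put $L_0=M_0$, and let $L_{m+1}$ be a union of finitely many compact sets whose interiors cover $L_m\cup M_{m+1}$. Then $L_m\subset\operatorname{int}L_{m+1}$ and the interiors cover $X_d$. In a Tychonoff space a compact set and a disjoint closed set are separated by a continuous function, so there are continuous $g_m:X_d\to[0,1]$ with $g_m=0$ on $L_m$ and $g_m=1$ off $\operatorname{int}L_{m+1}$. On $\operatorname{int}L_n$ we have $g_m=0$ for $m\ge n$, so $\varphi|_{X_d}=\sum_mg_m$ is finite and continuous. Off $L_{n+1}$ we have $g_0=\dots=g_n=1$ and $\varphi\ge n+1$. So for $m\le n$ the set $X_d\cap\varphi^{-1}[0,m]$ is a closed subset of $L_{n+1}$.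
\end{proof}

Fix such a $\varphi$, call $\varphi(x)$ the \emph{height} of $x$, write $\varphi(c)=\varphi(|c|)$ for a letter $c$, and put $\sigma(x,y)=|\varphi(x)-\varphi(y)|$. Let $\omega=\{0,1,2,\dots\}$.

\subsection{Weights with levels}

Both uses of compactness in Section~\ref{sec:A} must be repaired. The boxes will be cut into slices of bounded height; for (P2) the norms must then see differences of height, which is condition (A1) below. The supremum defining $\rho^0$ must be restricted to conjugating letters of bounded height, so a path has to record a bound for the height of each ancestor.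

A \emph{path} is now a finite sequence $\pi=((s_1,m_1),\dots,(s_q,m_q))$ with $s_i\in S$ and \emph{levels} $m_i\in[0,\infty)$; juxtaposition denotes concatenation. A weight system $\rho$ consists of continuous pseudometrics $\rho_{\pi,d}$ on $X_d$, one for each path $\pi$ and color $d$. It is \emph{admissible with constant} $b\ge1$ if
\begin{enumerate}
\item[(A1)] $\rho_{\pi,d}\ge b\sigma$;
\item[(A2)] if $\pi=((s_i,m_i))_{i\le q}$, $\pi'=((s_i,m_i'))_{i\le q}$ and $m_i'\le m_i$ for all $i$, then
\[\rho_{\pi',d}\le\rho_{\pi,d}\le\rho_{\pi',d}+b\sum_i(m_i-m_i');\]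
\item[(A3)] $\rho_{\pi',d}\le\rho_{\pi,d}$ if $\pi'$ is a subsequence of $\pi$.
\end{enumerate}
The purpose of the second inequality in (A2), and of having the same $b$ in (A1) and (A2), will appear in Section~\ref{sec:decor}. If $\rho,\rho'$ are admissible with constants $b,b'$, then $\max(\rho,\rho')$ is admissible with constant $\max(b,b')$, since each of (A1)--(A3) passes to the maximum; $c\rho$ is admissible with constant $cb$ for $c\ge1$; and the shift $\rho^\eta_{\pi,d}=\rho_{\eta\pi,d}$ by a path $\eta$ is admissible with constant $b$.

For $\pi=((s_i,m_i))_i$ put $\lfloor\pi\rfloor=((s_i,\lfloor m_i\rfloor))_i$. Arbitrary data on integer levels can be interpolated.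

\begin{lemma}\label{lem:interp}
Let continuous pseudometrics $\rho^0_{\pi,d}\le1$ on $X_d$ be given for all $d$ and all paths $\pi$ with levels in $\omega$. Then there is an admissible $\rho$ with $\rho_{\pi,d}\ge\rho^0_{\lfloor\pi\rfloor,d}$ for all $\pi,d$.
\end{lemma}

\begin{proof}
For $n\in\omega$ let $\lambda_n(m)=\min\{1,\max\{0,m-n+1\}\}$. This function of $m$ is nondecreasing and $1$-Lipschitz, is $0$ for $m\le n-1$ and is $1$ for $m\ge n$. For $\pi=((s_i,m_i))_{i\le q}$ put
\[
\rho_{\pi,d}=\max\Bigl\{\sigma,\ \max_{I\subset\{1,\dots,q\}}\ \sup_{n\in\omega^I}\ \bigl(\min_{i\in I}\lambda_{n_i}(m_i)\bigr)\rho^0_{((s_i,n_i))_{i\in I},\,d}\Bigr\},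
\]
where $I$ is listed increasingly and $\min\emptyset=1$. A term vanishes unless $n_i<m_i+1$ for all $i\in I$, so this is a finite maximum of continuous pseudometrics. We check admissibility with $b=1$. (A1) holds because $\sigma$ is a term. In (A2) each coefficient $\min_i\lambda_{n_i}(m_i)$ is at least its value at $(m'_i)$ and exceeds it by at most $\max_i(m_i-m_i')\le\sum_i(m_i-m_i')$; since $\rho^0\le1$, the same holds for each term and for the maximum. (A3) holds because the terms for a subsequence $\pi'$ occur among those for $\pi$. Finally, $I=\{1,\dots,q\}$ and $n_i=\lfloor m_i\rfloor$ give the term $\rho^0_{\lfloor\pi\rfloor,d}$ with coefficient $1$.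
\end{proof}

For a pair $v=\{i<j\}$ of a scheme put $\varphi(v)=\max(\varphi(c_i),\varphi(c_j))$; the maximum is taken so that $\varphi(v)$ bounds the height of the left letter and is unchanged by inversion. The path of a pair with ancestor list $v_1,\dots,v_q$ is
\[
\pi(v)=((s(v_1),\varphi(v_1)),\dots,(s(v_q),\varphi(v_q))).
\]
With these paths, $\Gamma_\rho$ and $N_\rho$ are defined by \eqref{eq:cost} and \eqref{eq:norm}, and $\delta_\rho=\delta_{N_\rho}$.

\begin{lemma}\label{lem:normsB}
The functions $N_\rho$, $\rho$ admissible, are norms on $H$ satisfying \textup{(N1)--(N4)}.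
\end{lemma}

\begin{proof}
Operations (O1) and (O2) preserve ancestor lists, labels and points, hence heights of pairs, paths and costs. So the norm axioms, (N1) and (N3) are proved by the same lines as in Lemma~\ref{lem:normsA}. For (N2) let $g=c_1'\cdots c_q'$. The mirror pair with left letter $c_i'$ has height $\varphi(c_i')$, so (O3) puts $\eta=((t(c'_i),\varphi(c'_i)))_{i\le q}$ in front of every path, and $N_\rho(ghg^{-1})\le N_{\rho^\eta}(h)$.

(N4) Let $N_0\le1$ be a continuous norm. For $\pi=((s_i,n_i))_{i\le q}$ with $n_i\in\omega$ let $B^{\le}(\pi)$ be the set of products $c_1'\cdots c_q'$ of letters with $t(c'_i)=s_i$ and $\varphi(c'_i)\le n_i+1$. It is compact by Lemma~\ref{lem:height}. Define $\rho^0_{\pi,d}(x,y)$ as the supremum of $N_0(gx^\varepsilon y^{-\varepsilon}g^{-1})$ over $g\in B^\le(\pi)$ and $\varepsilon=\pm1$, with $\sup\emptyset=0$. The argument in Lemma~\ref{lem:normsA} shows that this is a continuous pseudometric on $X_d$, and it is at most $1$. Take $\rho$ from Lemma~\ref{lem:interp}. Let $v=\{i<j\}$ be a pair of a scheme $\theta$ on a word $u$ representing $h$. The left letter of an ancestor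 $v_p$ has type $s(v_p)$ and height at most $\varphi(v_p)\le\lfloor\varphi(v_p)\rfloor+1$, so $g_v\in B^\le(\lfloor\pi(v)\rfloor)$ and
\[
N_0(g_vc_ic_jg_v^{-1})\le\rho^0_{\lfloor\pi(v)\rfloor,d(v)}(|c_i|,|c_j|)\le\rho_{\pi(v),d(v)}(|c_i|,|c_j|).
\]
Summing over $v$, Lemma~\ref{lem:factor} gives $N_0(h)\le\Gamma_\rho(u,\theta)$.
\end{proof}

\subsection{Decorated schemes}\label{sec:decor}

Lemma~\ref{lem:indepA} breaks down here: the merged pair $v''$ can be higher than the pair it replaces in an ancestor list.

\begin{example}\label{ex:levels}
Let $X=X_1\oplus X_2$ be two copies of $[0,\infty)$ with $\varphi(x)=x$, and let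
\[
\rho_{\pi,d}(x,y)=\max\bigl\{|x-y|,\ \min(1,\max\nolimits_im_i)\cdot\min(1,10|x-y|)\bigr\},\qquad\max\emptyset=0.
\]
This system is admissible with $b=1$. Let $z=0$, $z'=1$ in $X_1$ and $x=0$, $y=\frac1{10}$ in $X_2$. On $zxy^{-1}z^{-1}zz'^{-1}$ the scheme $\{1,4\},\{2,3\},\{5,6\}$ costs $0+\frac1{10}+1$. The only scheme on the reduced word $zxy^{-1}z'^{-1}$ costs $1+1$, because the ancestor of $\{x,y^{-1}\}$ now has height $1$.
\end{example}

By (A1) the rise in height is at most $1/b$ times the cost of the other merged pair, and by (A2) it raises the cost of a descendant by at most that cost. But it may do so for every descendant, so the total is not controlled. The way out comes from the proof of Lemma~\ref{lem:rigidA}: there the true cost is needed for a single pair $v$ only. So we let each pair declare a level below its true height, by an amount that its own budget covers, and we pay the difference only once, at the end.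

Fix $\rho$ admissible with constant $b$. A \emph{decorated scheme} on $u=c_1\cdots c_n$ is a scheme $\theta$ with numbers $\beta(v)\ge0$ (budget) and $m(v)\ge0$ (declared level) for its pairs such that, for each pair $v=\{i<j\}$ with ancestor list $v_1,\dots,v_q$ and declared path $\pi_m(v)=((s(v_1),m(v_1)),\dots,(s(v_q),m(v_q)))$,
\begin{enumerate}
\item[(D1)] $\beta(v)\ge\rho_{\pi_m(v),d(v)}(|c_i|,|c_j|)$;
\item[(D2)] $m(v)\ge\varphi(v)-\beta(v)/b$.
\end{enumerate}
Its \emph{total} is $\sum_v\beta(v)$. By (D1) and (A1),
\begin{equation}\label{eq:heights}
|\varphi(c_i)-\varphi(c_j)|\le\beta(v)/b\qquad(v=\{i,j\}).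
\end{equation}

\begin{lemma}\label{lem:indepB}
If $h\in H$ and $N_\rho(h)<r$, then every word representing $h$ has a decorated scheme of total less than $r$.
\end{lemma}

\begin{proof}
Some word representing $h$ has a scheme of cost less than $r$. Decorate it by $m(v)=\varphi(v)$ and $\beta(v)=$ the cost of $v$. Any two words representing $h$ are connected through the reduced word by deletions and insertions of adjacent letters $c_j$, $c_{j+1}=c_j^{-1}$, so it suffices to pass through one such step without raising the total. For an insertion, add the mirror pair by (O4) with $\beta=0$ and $m=\varphi(c_j)$. For a deletion with $\{j,j+1\}\in\theta$, remove this pair. Otherwise merge as in Lemma~\ref{lem:merge}, keep the decorations of the other pairs, and put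
\[
\beta(v'')=\beta(v)+\beta(v'),\qquad m(v'')=\min(m(v),m(v')).
\]
The total is unchanged.

(D2) is unchanged for the other pairs. For $v''=\{i,l\}$ suppose first $m(v'')=m(v)$. By (D2) for $v$, both $\varphi(c_i)$ and $\varphi(c_j)$ are at most $m(v)+\beta(v)/b$. By \eqref{eq:heights} for $v'$,
\[
\varphi(c_l)\le\varphi(c_{j+1})+\beta(v')/b=\varphi(c_j)+\beta(v')/b\le m(v)+\beta(v'')/b.
\]
So $\varphi(v'')\le m(v'')+\beta(v'')/b$. If $m(v'')=m(v')$, exchange the roles: (D2) for $v'$ bounds $\varphi(c_l)$ and $\varphi(c_{j+1})=\varphi(c_j)$, and \eqref{eq:heights} for $v$ bounds $\varphi(c_i)$.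

(D1) for $v''$: by (M1) its declared path $\pi$ is a subsequence of $\pi_m(v)$ and of $\pi_m(v')$. With $x=|c_j|$, the triangle inequality, (A3) and (D1) give $\rho_{\pi,d}(|c_i|,|c_l|)\le\rho_{\pi,d}(|c_i|,x)+\rho_{\pi,d}(x,|c_l|)\le\beta(v)+\beta(v')$. For another pair $\xi$, by (M2) the declared path is unchanged; or one level $m(v)$ or $m(v')$ is replaced by $m(v'')$, which is not larger, with the same label, and the first inequality of (A2) applies; or two entries are deleted, and (A3) applies.
\end{proof}

\begin{lemma}[Rigidity with heights]\label{lem:rigidB}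
Let $\rho$ be admissible, $k\ge1$, $r\in(0,1]$, $f\in F_k$ and $\delta_\rho(f,F_{k-1})\ge r$, so that the reduced word $a_1\cdots a_k$ of $f$ has length $k$. If $f'$ is represented by $b_1\cdots b_l$ with $l\le k$ and $\delta_\rho(f,f')<r$, then $l=k$, and $t(b_i)=t(a_i)$ and $|\varphi(a_i)-\varphi(b_i)|<1$ for all $i$.
\end{lemma}

\begin{proof}
We have $f^{-1}f'\in H$ and $N_\rho(f^{-1}f')<r$. By Lemma~\ref{lem:indepB} the word $a_k^{-1}\cdots a_1^{-1}b_1\cdots b_l$ has a decorated scheme of total less than $r$. Suppose case (b) of Lemma~\ref{lem:compare} holds. Let $\varphi_p=\varphi(a_{k+1-p})$ be the height of the left letter of $v_p$, so $\varphi_p\le\varphi(v_p)$. In $\theta^*$ only $v^*$ has a cost, and its path is $\pi^*=((s(v_p),\varphi_p))_{p\le q}$. Put $\tilde m_p=\min(m(v_p),\varphi_p)$ and $\tilde\pi=((s(v_p),\tilde m_p))_{p\le q}$. By (D2), $\varphi_p-\tilde m_p=\max(\varphi_p-m(v_p),0)\le\beta(v_p)/b$. With all pseudometrics of color $d(v)$ and evaluated at $(|a_{i+1}|,|a_i|)$, the second inequality of (A2), then the first, then (D1) give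
\[
N_\rho(f^{-1}f'')\le\rho_{\pi^*}\le\rho_{\tilde\pi}+b\sum_p(\varphi_p-\tilde m_p)\le\rho_{\pi_m(v)}+\sum_p\beta(v_p)\le\beta(v)+\sum_p\beta(v_p)<r.
\]
This contradicts $\delta_\rho(f,F_{k-1})\ge r$. So case (a) holds, and \eqref{eq:heights} for the pair of $a_i^{-1}$ and $b_i$ gives $|\varphi(a_i)-\varphi(b_i)|<r/b\le1$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:B}}\label{sec:endB}

Let $W_k$ be the set of sequences $w=(((d_1,\varepsilon_1),n_1),\dots,((d_k,\varepsilon_k),n_k))$ of length $k$ over $S\times\omega$, and put
\[
B(w)=\{x_1^{\varepsilon_1}\cdots x_k^{\varepsilon_k}:x_i\in X_{d_i},\ n_i\le\varphi(x_i)\le n_i+1\}\subset F_k.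
\]
By Lemma~\ref{lem:height}, $B(w)$ is compact. An element represented by a word $c_1\cdots c_k$ lies in $B(w)$ for $w=((t(c_i),\lfloor\varphi(c_i)\rfloor))_{i\le k}$, so these sets cover $F_k\setminus F_{k-1}$, and $W_0$ has one element. Let $\mathcal D=\{\delta_\rho:\rho\text{ admissible}\}$. Lemmas~\ref{lem:normsB} and~\ref{lem:norms} give continuity and (P1). For (P2), let $f$ be as in Lemma~\ref{lem:rigidB} and let $f'=b_1\cdots b_k\in B(w)$, written as in the definition of $B(w)$, satisfy $\delta_\rho(f,f')<r$. Then $(d_i,\varepsilon_i)=t(a_i)$, and from $n_i\le\varphi(b_i)\le n_i+1$ and $|\varphi(a_i)-\varphi(b_i)|<1$ we get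
\begin{equation}\label{eq:three}
\varphi(a_i)-2<n_i<\varphi(a_i)+1,
\end{equation}
which leaves at most three values for each $n_i$. So only finitely many $w$ occur, and Proposition~\ref{prop:P} gives (i)$\Rightarrow$(iii). \qed

\section{The abelian case}\label{sec:C}

By the remark after Lemma~\ref{lem:closed}, only (i)$\Rightarrow$(iii) of Theorem~\ref{thm:C} remains. Let $X=\bigoplus_dX_d$, $\varphi$ and $\sigma$ be as in Section~\ref{sec:B}, let $G=A(X)$, written additively, and let $H$ be the color kernel of Section~\ref{sec:norms}. Letters are written $\pm x$, with types as before. Conjugation is trivial, so there are no paths and no need for decorations; on the other hand letters commute, so pairs may cross.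

A \emph{scheme} on a word $u=(c_1,\dots,c_n)$ is now any partition of $\{1,\dots,n\}$ into pairs $\{i,j\}$ with $t(c_j)=t(c_i)^{-1}$. A word represents an element of $H$ exactly when each type occurs in it as often as its inverse, that is, exactly when it has a scheme. A \emph{weight} is a family $\rho=(\rho_d)_{d\in D}$ of continuous pseudometrics $\rho_d\ge\sigma$ on $X_d$. The cost $\Gamma_\rho(u,\theta)$ is the sum of $\rho_d(|c_i|,|c_j|)$ over the pairs $\{i,j\}$, with $d$ the color of the pair.

\begin{lemma}\label{lem:C}
For $h\in H$ the minimal cost $N_\rho(h)$ of a scheme on a word $u$ representing $h$ does not depend on $u$. The functions $N_\rho$, $\rho$ a weight, are norms on $H$ satisfying \textup{(N1)--(N4)}.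
\end{lemma}

\begin{proof}
Two words represent the same element of $A(X)$ if and only if they are connected by permutations and by insertions and deletions of two letters $c,-c$: by permutations and deletions each word is brought to one in which each $x$ occurs $|n_x|$ times with the sign of $n_x$, where $\sum n_xx$ is the element. A permutation carries schemes to schemes of equal cost. An insertion can be met by adding a pair of cost $0$. In a deletion, if $c$ and $-c$ are paired with each other, drop the pair. If they are paired with $c'$ and $c''$ respectively, then $t(c')=t(c)^{-1}$ and $t(c'')=t(c)$, so $c'$ may be paired with $c''$, and $\rho_d(|c'|,|c''|)\le\rho_d(|c'|,|c|)+\rho_d(|c|,|c''|)$. So neither operation raises the minimal cost, and since they are inverse to each other, neither changes it.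

The empty word, concatenation of words and schemes, and changing all signs show that $N_\rho$ is a norm. (N1) holds with $\rho=c\max(\rho_1,\rho_2)$, which is a weight for $c\ge1$. (N2) holds with $N'=N$. (N3) holds because the word $(-x,y)$ gives $N_\rho(y-x)\le\rho_d(x,y)$. For (N4) put $\rho_d(x,y)=\max(\sigma(x,y),N_0(x-y))$, a continuous pseudometric. A scheme on a word representing $h$ writes $h$ as a sum of elements $x-y$, one for each pair, with $x,y$ the points of the pair; hence $N_0(h)\le N_\rho(h)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]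
Let $W_k$ and $B(w)$ be as in Section~\ref{sec:endB}, with sums in place of products. As there, the $B(w)$, $w\in W_k$, are compact subsets of $F_k$ covering $F_k\setminus F_{k-1}$, and $W_0$ has one element. Let $\mathcal D$ consist of the $\delta_\rho=\delta_{N_\rho}$; Lemmas~\ref{lem:C} and~\ref{lem:norms} give continuity and (P1).

For (P2) let $k\ge1$, $r\in(0,1]$, $f\in F_k$ and $\delta_\rho(f,F_{k-1})\ge r$. Then $f\notin F_{k-1}$; fix letters with $f=a_1+\dots+a_k$. Let $f'=b_1+\dots+b_k\in B(w)$, written as in the definition of $B(w)$, with $\delta_\rho(f,f')<r$. Then $f'-f\in H$, and by Lemma~\ref{lem:C} the word $(-a_1,\dots,-a_k,b_1,\dots,b_k)$ has a scheme of cost less than $r$. Suppose $-a_i$ is paired with $-a_j$, and let $d$ be their color. Then $f''=f-a_i-a_j\in F_{k-1}$, the element $f''-f$ is represented by $(-a_i,-a_j)$ and lies in $H$, and $\delta_\rho(f,f'')\le\rho_d(|a_i|,|a_j|)<r$, a contradiction. So there is a permutation $\gamma$ of $\{1,\dots,k\}$ such that $b_i$ is paired with $-a_{\gamma(i)}$. Then $t(b_i)=t(a_{\gamma(i)})$, and $|\varphi(b_i)-\varphi(a_{\gamma(i)})|<r\le1$ because $\rho_d\ge\sigma$.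 For each of the finitely many $\gamma$ the types in $w$ are determined, and \eqref{eq:three} with $a_{\gamma(i)}$ in place of $a_i$ leaves at most three values for each $n_i$. So (P2) holds, and Proposition~\ref{prop:P} shows that $A(X)\times Z$ is paracompact for every paracompact $Z$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AOP}
A.~V. Arhangel'ski\u{\i}, O.~G. Okunev and Pestov,
\emph{Free topological groups over metrizable spaces},
\texttt{https://core.ac.uk/download/pdf/82800298.pdf}.

\bibitem{Eng}
Engelking, items 5.1.11 and 5.1.27.

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis} I.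

\end{thebibliography}
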